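# Three class transpositions that generate an infinite simple group

## 1. The guess "no", tested on one, two and three generators

For integers $m\ge 1$ and $0\le r<m$ write $r(m)=r+m\mathbb Z$. Two residue classes $r_1(m_1)$ and $r_2(m_2)$ are disjoint if and only if $\gcd(m_1,m_2)\nmid (r_1-r_2)$.

**Definition (class transposition).** For disjoint residue classes $r_1(m_1)$ and $r_2(m_2)$, the class transposition $\tau_{r_1(m_1),r_2(m_2)}$ is the permutation of $\mathbb Z$ that interchanges $r_1+tm_1$ and $r_2+tm_2$ for every $t\in\mathbb Z$ and fixes every other integer.

For example, $\tau_{0(2),1(2)}$ is the map $n\mapsto n+(-1)^n$. The two moduli may differ: $\tau_{1(2),2(4)}$ interchanges $1+2t$ and $2+4t$, so $1\leftrightarrow 2$, $3\leftrightarrow 6$, $5\leftrightarrow 10$, while $0,4,8,\dots$ are fixed.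

The question, from the slides "Groups Generated by Class Transpositions Results and Open Problems" (https://stefan-kohl.github.io/rcwa/slides/talk-uv-winterconference-2009.pdf), is this: can three class transpositions generate an infinite simple group?

The first guess is "no". Three involutions of such a plain shape should generate either something finite or something with a visible normal subgroup. Moreover, a group generated by things called transpositions ought to have a sign, hence a subgroup of index $2$. Let us test the guess.

*One generator.* The group has order $2$, so it is not infinite.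

*Two generators.* Let $\sigma,\sigma'$ be two class transpositions, and put $\pi=\sigma\sigma'$. Both involutions invert $\pi$: indeed $\sigma\pi\sigma=\sigma'\sigma=\pi^{-1}$ and $\sigma'\pi\sigma'=\sigma'\sigma=\pi^{-1}$. So $\langle \pi\rangle$ is a normal cyclic subgroup of $\langle\sigma,\sigma'\rangle$, and its index is at most $2$ because $\sigma'=\sigma^{-1}\pi$. If the group is infinite, then $\langle\pi\rangle\cong\mathbb Z$, and $\langle\pi^2\rangle$ is nontrivial, proper, and normal in the whole group. So the group is not simple. The guess is right for two generators, and this already proves part 4 of the theorem below.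

*Three generators, equal moduli.* Suppose each of the three has its two moduli equal, and let $M$ be the least common multiple of the moduli. Since $0\le r_1,r_2<m$, the map $\tau_{r_1(m),r_2(m)}$ preserves every interval $[tm,(t+1)m)$. Hence it preserves every interval $[kM,(k+1)M)$, and it acts on all of these in the same way. So the group embeds in $S_M$ and is finite. For instance $\tau_{0(4),1(4)},\tau_{1(4),2(4)},\tau_{2(4),3(4)}$ generate $S_4$, which does have a sign.

*Three generators, unequal moduli.* Take $\tau_{2(4),4(8)}$, $\tau_{0(4),2(8)}$ and $\tau_{1(4),3(4)}$. The first two move only even integers and the third only odd ones, so the group is the direct product of a dihedral group and a group of order $2$. The third generator spans a proper nontrivial normal subgroup. Again "no".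

So far the guess survives. Its weak point is the sign. One checks directly that
$$\tau_{0(2),1(2)}=\tau_{0(4),1(4)}\,\tau_{2(4),3(4)}:$$
the pair $2s\leftrightarrow 2s+1$ is $4t\leftrightarrow 4t+1$ when $s=2t$ and $4t+2\leftrightarrow 4t+3$ when $s=2t+1$. A single class transposition is a product of two, so counting transpositions modulo $2$ has no meaning in general. If a group contains enough of these pieces, the reason for expecting a normal subgroup of index $2$ disappears. The guess is in fact wrong.

**Theorem.** Let
$$\lambda=\tau_{1(2),2(4)},\qquad \mu=\tau_{0(2),1(4)},\qquad \nu=\tau_{1(4),2(4)},\qquad G=\langle\lambda,\mu,\nu\rangle\le\mathrm{Sym}(\mathbb Z).$$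

1. $G$ is the group generated by all class transpositions whose two moduli are powers of $2$.
2. $G$ is infinite and simple.
3. $G$ is isomorphic to Thompson's group $V$.
4. Three is optimal: no infinite simple group is generated by at most two class transpositions.
5. For every residue class $r(m)$ there are three class transpositions, fixing every integer outside $r(m)$, that generate a group isomorphic to $G$.

Part 4 is done. The proof of the rest uses two textbook facts. The first is Jordan's theorem: a primitive permutation group of finite degree that contains a $3$-cycle contains the alternating group. The second is the simplicity of $A_5$.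

## 2. Residue classes modulo powers of 2 as binary words

All three generators live on classes modulo $2$ and $4$. We need a notation in which such maps are computed by changing prefixes.

**Definition (words and classes).** A word is a finite word $w=w_0w_1\cdots w_{k-1}$ over $\{0,1\}$. Put $|w|=k$, $r_w=\sum_i w_i2^i$, and for $t\in\mathbb Z$
$$w\cdot t=r_w+2^kt,\qquad [w]=\{w\cdot t:t\in\mathbb Z\}=r_w(2^k).$$

The least significant digit comes first. For example $[1]=1(2)$, $[01]=2(4)$, $[10]=1(4)$. From $r_{wv}=r_w+2^{|w|}r_v$ we get $(wv)\cdot t=w\cdot(v\cdot t)$ and $[w]=[w0]\sqcup[w1]$. Every residue class modulo a power of $2$ is $[w]$ for exactly one word $w$. Two words are *comparable* if one is a prefix of the other, and *incomparable* otherwise.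

**Lemma 1.** (a) Two words are incomparable if and only if their classes are disjoint. (b) Let $w_1,\dots,w_j$ be words of length at most $M$. Then $\bigcup[w_i]$ is a union of at most $\sum_i2^{M-|w_i|}$ of the $2^M$ classes modulo $2^M$, and of exactly that many if the words are pairwise incomparable. In particular, if $\sum_i2^{-|w_i|}<1$, some class $[v]$ with $|v|=M$ is disjoint from all $[w_i]$. If the words are pairwise incomparable and $\bigcup[w_i]\neq\mathbb Z$, then $\sum_i2^{-|w_i|}<1$.

*Proof.* If $u$ is a prefix of $w$, then $[w]\subseteq[u]$. If $u,w$ first differ in digit $i$, elements of $[u]$ and $[w]$ are never congruent modulo $2^{i+1}$. This is (a). Each $[w_i]$ is the disjoint union of the $2^{M-|w_i|}$ classes $[w_iu]$ with $|u|=M-|w_i|$, which gives (b). $\square$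

**Definition (swap).** For incomparable words $\alpha,\beta$, the swap $(\alpha\ \beta)$ is the permutation $\alpha\cdot t\leftrightarrow\beta\cdot t$, identity elsewhere.

This is the class transposition of $[\alpha]$ and $[\beta]$, and all class transpositions whose moduli are powers of $2$ arise this way. In particular
$$\lambda=(1\ \ 01),\qquad\mu=(0\ \ 10),\qquad\nu=(01\ \ 10).$$
The splitting that spoiled the sign now reads
$$(\alpha\ \beta)=(\alpha0\ \ \beta0)(\alpha1\ \ \beta1).\tag{1}$$

**Definition (sending words).** A permutation $h$ of $\mathbb Z$ sends the word $a$ to the word $b$ if $h(a\cdot t)=b\cdot t$ for all $t\in\mathbb Z$.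

Then $h$ sends $av$ to $bv$ for every $v$. Explicitly, for all words $v$:

- $\lambda$: $1v\leftrightarrow01v$, and $00v$ is fixed;
- $\mu$: $0v\leftrightarrow10v$, and $11v$ is fixed;
- $\nu$: $01v\leftrightarrow10v$, and $00v$ and $11v$ are fixed.

Not every word is sent to a word: $\mu$ maps $[1]=[10]\sqcup[11]$ onto $[0]\sqcup[11]$, which is not a residue class.

Composition is from right to left. As a first computation, $\lambda\mu$ sends $0\mapsto10\mapsto010$, so $(\lambda\mu)^k$ sends $0$ to $(01)^k0$, and $\lambda\mu$ has infinite order. Likewise $\lambda\nu$ sends $01\mapsto10\mapsto010$, so $(\lambda\nu)^k$ sends $01$ to $010^k$, and $\lambda\nu$ has infinite order.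

**Definition (symmetric groups on words).** Let $\Omega$ be a finite set of pairwise incomparable words. The group $\mathrm{Sym}(\Omega)$ acts on $\mathbb Z$ by $\omega\cdot t\mapsto\sigma(\omega)\cdot t$, and as the identity outside $\bigcup_{\omega\in\Omega}[\omega]$. We regard $\mathrm{Sym}(\Omega)$ and $\mathrm{Alt}(\Omega)$ as subgroups of $\mathrm{Sym}(\mathbb Z)$. A $3$-cycle on $\{a,b,c\}$ is a generator of $\mathrm{Alt}(\{a,b,c\})$.

There are two $3$-cycles on $\{a,b,c\}$, inverse to each other, so a subgroup contains both or neither. For example, $\mathrm{Sym}(\{00,10,01,11\})$ is the copy of $S_4$ permuting the classes modulo $4$ that appeared in Section 1.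

**Lemma 2 (transport).** Suppose $h\in\mathrm{Sym}(\mathbb Z)$ sends each $\omega\in\Omega$ to a word $\omega'$, and let $\Omega'=\{\omega':\omega\in\Omega\}$. Then the words of $\Omega'$ are pairwise incomparable, $h\,\mathrm{Alt}(\Omega)\,h^{-1}=\mathrm{Alt}(\Omega')$, and $h(\omega_1\ \omega_2)h^{-1}=(\omega_1'\ \omega_2')$.

*Proof.* The classes $[\omega']=h([\omega])$ are disjoint because $h$ is injective. For $\sigma\in\mathrm{Sym}(\Omega)$, the map $h\sigma h^{-1}$ takes $\omega'\cdot t\mapsto\omega\cdot t\mapsto\sigma(\omega)\cdot t\mapsto\sigma(\omega)'\cdot t$, and it is the identity outside $\bigcup[\omega']$. So $h\sigma h^{-1}$ is the permutation of $\Omega'$ that corresponds to $\sigma$ under $\omega\mapsto\omega'$. $\square$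

**Lemma 3 (flip).** Let $\varepsilon(n)=-1-n$, and let $\bar w$ be the word $w$ with every digit complemented. Then $\varepsilon G\varepsilon=G$, and $\mathrm{Alt}(\Omega)\le G$ implies $\mathrm{Alt}(\bar\Omega)\le G$, where $\bar\Omega=\{\bar\omega:\omega\in\Omega\}$.

*Proof.* We have $\varepsilon(w\cdot t)=(2^{|w|}-1-r_w)+2^{|w|}(-1-t)=\bar w\cdot\varepsilon(t)$. For $\sigma\in\mathrm{Sym}(\Omega)$ the map $\varepsilon\sigma\varepsilon$ therefore takes
$$\bar\omega\cdot t\mapsto\omega\cdot\varepsilon(t)\mapsto\sigma(\omega)\cdot\varepsilon(t)\mapsto\overline{\sigma(\omega)}\cdot t .$$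
So $\varepsilon\,\mathrm{Alt}(\Omega)\,\varepsilon=\mathrm{Alt}(\bar\Omega)$ and $\varepsilon(\alpha\ \beta)\varepsilon=(\bar\alpha\ \bar\beta)$. Hence $\varepsilon$ interchanges $\lambda=(1\ 01)$ and $\mu=(0\ 10)$ and centralizes $\nu=(01\ 10)$, so it normalizes $G$. $\square$

Since $\mu\nu=\varepsilon(\lambda\nu)\varepsilon$, every two of the three generators have a product of infinite order. So each pair generates an infinite dihedral group, which is the non-simple case of Section 1. Whatever makes $G$ simple must use all three.

## 3. Where conjugating swaps gets stuck

Part 1 says that $G$ contains every swap. The first thing to try is to start from $\nu=(01\ \ 10)$ and conjugate, using Lemma 2 to move the pair $\{01,10\}$ to any other pair. The first steps go well. Since $\mu$ sends $10\mapsto0$ and $01\mapsto101$, while $\lambda$ sends $01\mapsto1$ and $10\mapsto010$,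
$$\mu\nu\mu=(0\ \ 101),\qquad\lambda\nu\lambda=(1\ \ 010).\tag{2}$$
Now conjugate $(1\ \ 010)$ by $\mu$. Lemma 2 does not apply, because $\mu$ does not send the word $1$ to a word. To compute at all, we must first split with (1): $(1\ \ 010)=(10\ \ 0100)(11\ \ 0101)$. Since $\mu$ sends $10\mapsto0$, $0100\mapsto10100$, $11\mapsto11$, $0101\mapsto10101$, we get
$$\mu(1\ \ 010)\mu=(0\ \ 10100)(11\ \ 10101).$$
This is a product of two swaps that no longer combine into one. So conjugation alone leads out of the set of swaps, and the plan stops here. To separate the two factors we would need an element that treats them differently.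

That need can be met. Suppose $\delta=xy\in G$, where $x$ and $y$ are commuting swaps, and suppose some $g\in G$ commutes with $x$ and carries $y$ to a swap $y'$ that commutes with $x$ and shares exactly one word with $y$. Then $\delta\cdot g\delta g^{-1}=xy\,xy'=yy'$, and a product of two transpositions with one common point is a $3$-cycle. So we should look for $3$-cycles rather than swaps. They combine well, by the next lemma, and by (1) they give the swaps back at the end, because the right-hand side of (1) is an even permutation of four words.

**Lemma 4.** A transitive group on a finite set $\Omega$, $|\Omega|\ge3$, generated by $3$-cycles, is $\mathrm{Alt}(\Omega)$. Hence if the supports of a family of $3$-cycles form a connected hypergraph on $\Omega$, these $3$-cycles generate $\mathrm{Alt}(\Omega)$.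

*Proof.* Suppose there is a system of at least two blocks, each of size at least $2$. If a generating $3$-cycle moves a block, then that block lies in an orbit of three blocks, since the $3$-cycle has order $3$. All points of these three blocks are moved, which makes at least $6$ moved points, a contradiction. So every generator fixes every block, against transitivity. The group is therefore primitive, and by Jordan's theorem it contains $\mathrm{Alt}(\Omega)$. It is contained in $\mathrm{Alt}(\Omega)$ because its generators are even. A connected hypergraph covering $\Omega$ makes the generated group transitive. $\square$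

## 4. The alternating group on nine classes

**Proposition 5.** $\mathrm{Alt}(P)\le G$ for
$$P=\{000,\ 001,\ 0100,\ 0101,\ 011,\ 1000,\ 1001,\ 101,\ 11\}.$$

The classes $[p]$, $p\in P$, partition $\mathbb Z$: $000,001$ make up $00$; $0100,0101,011$ make up $01$; $1000,1001,101$ make up $10$; and $11$ remains.

**Step 1. A product of two swaps with a separable factor.** By (2) and (1), $G$ contains $(0\ \ 101)=(00\ \ 1010)(01\ \ 1011)$. The map $\lambda\nu$ (first $\nu$, then $\lambda$) sends
$$00\mapsto00\mapsto00,\quad 01\mapsto10\mapsto010,\quad1010\mapsto0110\mapsto110,\quad1011\mapsto0111\mapsto111 .$$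
Since $(\lambda\nu)^{-1}=\nu\lambda$, Lemma 2 gives
$$\delta:=\lambda\nu\,(0\ \ 101)\,\nu\lambda=(00\ \ 110)(010\ \ 111)\in G .$$

**Step 2. A first $3$-cycle.** This is where the two factors are separated. The map $\nu$ fixes $00,110,111$ and sends $010\mapsto100$, so
$$\nu\delta\nu=(00\ \ 110)(100\ \ 111).$$
The words $00,110,010,100,111$ are pairwise incomparable, so we compute in $\mathrm{Sym}$ of this five-element set. The common factor $(00\ \ 110)$ commutes with the others and squares to $1$. Hence
$$\rho:=\delta\cdot\nu\delta\nu=(010\ \ 111)(100\ \ 111)$$
is a $3$-cycle on $\{010,100,111\}$, and $\rho\in G$.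

**Step 3. Five words.** Here we enlarge the support. The map $\mu$ sends $100\mapsto00$, $010\mapsto1010$, $111\mapsto111$. So $\mu\rho\mu$ is a $3$-cycle on $\{00,1010,111\}$. The two supports share $111$, and all the words involved are pairwise incomparable, so Lemma 4 gives
$$\mathrm{Alt}(T)\le G,\qquad T=\{00,\ 010,\ 100,\ 1010,\ 111\}.$$
By Lemma 3 also $\mathrm{Alt}(\bar T)\le G$ with $\bar T=\{11,\ 101,\ 011,\ 0101,\ 000\}$.

**Step 4. Nine words.** Now we let the two groups act on each other. Let $c\in\mathrm{Alt}(T)$ be the $3$-cycle $00\mapsto100\mapsto010\mapsto00$. It fixes $[011]$ and $[101]$ pointwise. It also sends longer words along: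
$$c:\ 000\mapsto1000,\quad 0101\mapsto001;\qquad c^2:\ 000\mapsto0100,\quad0101\mapsto1001 .$$
From $\mathrm{Alt}(\bar T)$ take the $3$-cycles on $\{000,011,101\}$ and on $\{0101,011,101\}$. Conjugating each of them by $c$ and by $c^2$ gives $3$-cycles in $G$ on
$$\{1000,011,101\},\quad\{0100,011,101\},\quad\{001,011,101\},\quad\{1001,011,101\}.$$
Together with the $3$-cycles of $\mathrm{Alt}(\bar T)$, whose supports lie in $\{11,101,011,0101,000\}$, these supports cover $P$ and are connected through $011$. Lemma 4 gives $\mathrm{Alt}(P)\le G$. $\square$

By Lemma 3 we also have $\mathrm{Alt}(\bar P)\le G$ for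
$$\bar P=\{111,\ 110,\ 1011,\ 1010,\ 100,\ 0111,\ 0110,\ 010,\ 00\}.$$

## 5. Doubling the depth

A single group $\mathrm{Alt}(P)$ is finite. We now refine it.

**Definition (levels).** For $n\ge0$ let $P_n=\{pu:p\in P,\ |u|=n\}$. A word has level $\ell$ if it lies in $P_\ell$.

The classes of the words of $P_n$ partition $\mathbb Z$, and $|P_n|=9\cdot2^n$. A word has at most one prefix in $P$, so it has at most one level. For example $0110=011\cdot0$ has level $1$, and $10$ has no level. The words of $P$ have length at most $4$ and their classes cover $\mathbb Z$, so every word of length at least $4$ has a prefix in $P$. Hence every word of length at least $5$ has a level, and that level is at least $1$.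

**Proposition 6.** $\mathrm{Alt}(P_n)\le G$ for all $n\ge0$. In particular $G$ is infinite.

The case $n=0$ is Proposition 5. In each later step it suffices to find two $3$-cycles of the right type in $P_{n+1}$ and spread them with $\mathrm{Alt}(P_n)$. For distinct $r,s\in P_n$ we want $3$-cycles on
$$\{r0,\ r1,\ s0\}\quad\text{and}\quad\{r0,\ r1,\ s1\}.\tag{3}$$
Suppose these lie in $G$ for one pair $(r,s)$. The group $\mathrm{Alt}(P_n)\le G$ is $2$-transitive on $P_n$, and an element sending $r,s$ to $r',s'$ also sends $r0,r1,sy$ to $r'0,r'1,s'y$. So by Lemma 2 they lie in $G$ for all pairs of distinct words in $P_n$. The supports (3), taken over all pairs, form a connected hypergraph on $P_{n+1}$, and $\mathrm{Alt}(P_{n+1})\le G$ by Lemma 4.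

**Step 1. From $n=0$ to $n=1$.** We find the pair (3) inside $\bar P$. The words $0110,0111,110,111$ all lie in $\bar P$, so $G$ contains $3$-cycles on $\{0110,0111,110\}$ and $\{0110,0111,111\}$. This is (3) for $r=011$ and $s=11$, both in $P$.

**Step 2. From $n$ to $n+1$ for $n\ge1$.** We find the pair (3) by letting $\lambda$ lengthen words. For $y\in\{0,1\}$ take a $3$-cycle in $\mathrm{Alt}(P_n)$ on
$$\{1000\,0^n,\ \ 1000\,0^{n-1}1,\ \ 1001\,0^{n-1}y\}.$$
Since $\lambda$ sends $1v\mapsto01v$, conjugation by $\lambda$ gives a $3$-cycle in $G$ on
$$\{0100\,0^{n+1},\ \ 0100\,0^n1,\ \ 0100\,1\,0^{n-1}y\}=\{r0,\ r1,\ sy\},\qquad r=0100\,0^n,\quad s=0100\,1\,0^{n-1}.$$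
Both $r$ and $s$ consist of $0100\in P$ followed by $n$ digits, so they lie in $P_n$, and they are distinct because $n\ge1$. This is (3).

Since $|\mathrm{Alt}(P_n)|$ is unbounded, $G$ is infinite. $\square$

Why is $n=0$ separate? Of the words of $P$, the map $\lambda$ sends only $1000\mapsto01000$ and $1001\mapsto01001$ to words of level $1$. The others go as follows: $101\mapsto0101$, $11\mapsto011$, $0101\mapsto101$, $011\mapsto11$ have level-$0$ images, $000$ and $001$ are fixed, and $0100\mapsto100$ has no level. So one conjugation by $\lambda$ cannot bring three words of $P$ to three words of $P_1$. The flipped set $\bar P$ supplies what is missing.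

## 6. Three-cycles on words of different levels

The groups $\mathrm{Alt}(P_n)$ only give $3$-cycles on three words of the same level. We need words of mixed levels.

**Lemma 7.** For $n\ge1$, distinct $r,s,s'\in P_n$ and $x\in\{0,1\}$, the $3$-cycles on $\{rx,s,s'\}$ lie in $G$.

*Proof.* The map $\lambda$ lengthens words beginning with $1$ and fixes $[00]$ pointwise, so it can raise the level of just one word out of three. Take words $u=u^-x$ and $u'$ of length $n$, and a $3$-cycle in $\mathrm{Alt}(P_n)$ on $\{1000u,\ 000u',\ 001u'\}$. Conjugation by $\lambda$ gives a $3$-cycle on $\{01000u^-x,\ 000u',\ 001u'\}=\{r_0x,\ 000u',\ 001u'\}$, where $r_0=0100\,0u^-\in P_n$. As $|P_n|\ge5$, $\mathrm{Alt}(P_n)$ is $3$-transitive, so some element of it sends $r_0,\,000u',\,001u'$ to $r,s,s'$. It sends $r_0x$ to $rx$. Conjugating by it proves the claim. $\square$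

**Proposition 8.** If $a,b,c$ are pairwise incomparable words of levels at least $1$, the $3$-cycles on $\{a,b,c\}$ lie in $G$.

*Proof.* We use induction on the sum of the three levels. If all levels equal $m$, use $\mathrm{Alt}(P_m)\le G$. This includes the smallest possible sum, $3$.

Otherwise let $k$ be the largest level. Then $k\ge2$, and we may assume that $a$ has level $k$. Write $a=rx$ with $x\in\{0,1\}$ and $r\in P_{k-1}$. The plan is to replace $a$ by a word $s$ of level $k-1$ and then return with Lemma 7. For this we need two distinct words $s,s'\in P_{k-1}\setminus\{r\}$ incomparable with $b$ and $c$.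

Count the forbidden words. Comparable words that have levels share the same prefix in $P$, so the one of larger level extends the other. If $b$ has level $j$ with $1\le j\le k-1$, the words of $P_{k-1}$ comparable with $b$ are its extensions, and there are $2^{k-1-j}\le2^{k-2}$ of them. If $b$ has level $k$, exactly one word of $P_{k-1}$ is comparable with it, and $1\le2^{k-2}$. The same holds for $c$. With $r$ included, at most $2\cdot2^{k-2}+1=2^{k-1}+1$ words of $P_{k-1}$ are excluded. Since $|P_{k-1}|=9\cdot2^{k-1}$, at least $8\cdot2^{k-1}-1\ge2$ remain. Choose $s\ne s'$ among them.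

The words $s,b,c$ are pairwise incomparable, have levels at least $1$ (as $k-1\ge1$), and have a smaller sum of levels. By induction the $3$-cycles on $\{s,b,c\}$ lie in $G$. By Lemma 7 with $n=k-1\ge1$, there is a $3$-cycle $\theta\in G$ on $\{rx,s,s'\}$ that sends $s\mapsto rx=a$. It fixes $[b]$ and $[c]$ pointwise, since $b$ and $c$ are incomparable with $a$, $s$ and $s'$. Conjugating by $\theta$ turns the $3$-cycles on $\{s,b,c\}$ into those on $\{a,b,c\}$. $\square$

## 7. Every swap is a product of 3-cycles in $G$

**Proposition 9.** $G$ contains every swap, so part 1 of the Theorem holds. For every finite set $\Omega$ of pairwise incomparable words, $\mathrm{Sym}(\Omega)\le G$. In particular $G$ contains all $3$-cycles, and it is generated by its $3$-cycles.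

*Proof.* Let $\alpha,\beta$ be incomparable. We split the swap so far that Proposition 8 applies. Using (1) repeatedly, $(\alpha\ \beta)=\prod_{|w|=5}(\alpha w\ \ \beta w)$. Group the factors in pairs: for each $w'$ of length $4$,
$$(\alpha w'0\ \ \beta w'0)(\alpha w'1\ \ \beta w'1)\in\mathrm{Alt}(\{\alpha w'0,\ \beta w'0,\ \alpha w'1,\ \beta w'1\}).$$
These four words are pairwise incomparable and have length at least $5$, so their levels are at least $1$. The alternating group on them is generated by $3$-cycles, which lie in $G$ by Proposition 8. Hence $(\alpha\ \beta)\in G$.

The swaps are exactly the class transpositions with both moduli powers of $2$, and $\lambda,\mu,\nu$ are among them. This is part 1. Since $\mathrm{Sym}(\Omega)$ is generated by swaps, it lies in $G$. Finally, by (1) every swap, in particular each of $\lambda,\mu,\nu$, lies in the alternating group on four words, so it is a product of $3$-cycles. $\square$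

## 8. Simplicity

**Proposition 10.** $G$ is simple, so part 2 of the Theorem holds.

Let $1\ne N\trianglelefteq G$ and $1\ne h\in N$. We show that $N$ contains all $3$-cycles. Then $N=G$ by Proposition 9.

**Step 1. A deep word is sent to an incomparable word.** We need a place where $h$ acts like a change of prefix. Write $h$ as a product of $L$ generators from $\{\lambda,\mu,\nu\}$. Each generator sends every word $w$ with $|w|\ge2$ to a word of length at least $|w|-1$. Hence $h$ sends every word $w$ with $|w|\ge L+2$ to a word $h(w)$ of length at least $|w|-L$.

Choose $n$ with $h(n)\ne n$. Let $w$ be the word of length $\ell$ with $n\in[w]$, where $\ell\geq L+2$, and put $w'=h(w)$, so $h(n)\in[w']$. If $w$ and $w'$ were comparable, both $n$ and $h(n)$ would lie in the class of the shorter word, so $n\equiv h(n)$ modulo $2^{\min(|w|,|w'|)}$, hence modulo $2^{\ell-L}$. This is false once $2^{\ell-L}>|n-h(n)|$. So for large $\ell$ the words $w,w'$ are incomparable. For large $\ell$ we also have $2^{-|w|}+2^{-|w'|}<1$, and Lemma 1 gives a word $v$ with $[v]$ disjoint from $[w]\cup[w']$.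

**Step 2. $N$ contains a $3$-cycle.** We take a commutator and use $A_5$. Let $x=(w0\ \ w1)\in G$. Since $h$ sends $w0\mapsto w'0$ and $w1\mapsto w'1$,
$$hxh^{-1}x^{-1}=(w'0\ \ w'1)(w0\ \ w1)\ne1 .$$
This element lies in $N$, because it equals $h\cdot(xh^{-1}x^{-1})$. It also lies in $\mathrm{Alt}(\Omega)\cong A_5$ for the set $\Omega=\{w0,w1,w'0,w'1,v\}$ of five pairwise incomparable words. By Proposition 9, $\mathrm{Alt}(\Omega)\le G$, so $N\cap\mathrm{Alt}(\Omega)$ is a nontrivial normal subgroup of $\mathrm{Alt}(\Omega)$. Since $A_5$ is simple, $\mathrm{Alt}(\Omega)\le N$. Put $a_1=w0$, $a_2=w1$, $a_3=w'0$. Then $N$ contains the $3$-cycles on $\{a_1,a_2,a_3\}$, and $\bigcup[a_i]\ne\mathbb Z$ because it misses $[w'1]$.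

**Step 3. Moving a $3$-cycle off itself.** Suppose $N$ contains the $3$-cycles on $\{a_1,a_2,a_3\}$, and let $b_1,b_2,b_3$ be pairwise incomparable and each incomparable with all $a_i$. Then $(a_1\ b_1)(a_2\ b_2)(a_3\ b_3)\in G$ sends $a_i\mapsto b_i$. By Lemma 2 and normality, $N$ contains the $3$-cycles on $\{b_1,b_2,b_3\}$.

**Step 4. All $3$-cycles with support not all of $\mathbb Z$.** Let $b_1,b_2,b_3$ be pairwise incomparable with $\bigcup[b_i]\ne\mathbb Z$. The $b_i$ may overlap the $a_i$ of Step 2, so we pass through two intermediate triples. By Lemma 1, some $[e]$ is disjoint from $\bigcup[a_i]$, and $\sum2^{-|b_i|}<1$. Put $c_1=e0^k00$, $c_2=e0^k01$, $c_3=e0^k10$ with $k$ so large that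
$$\sum_i2^{-|c_i|}<1-\sum_i2^{-|b_i|}.$$
By Lemma 1, applied to the six words $b_i,c_i$, some $[e']$ is disjoint from all $[b_i]$ and all $[c_i]$. Put $d_1=e'00$, $d_2=e'01$, $d_3=e'10$. The triples $a,c$ are mutually disjoint, and so are $c,d$ and $d,b$. Applying Step 3 along $a\to c\to d\to b$ shows that $N$ contains the $3$-cycles on $\{b_1,b_2,b_3\}$.

**Step 5. The remaining $3$-cycles.** If $\bigcup[b_i]=\mathbb Z$, split: the $3$-cycle $b_1\mapsto b_2\mapsto b_3\mapsto b_1$ is the product of $b_10\mapsto b_20\mapsto b_30\mapsto b_10$ and $b_11\mapsto b_21\mapsto b_31\mapsto b_11$. Each of these has support different from $\mathbb Z$, so both lie in $N$ by Step 4. The inverse $3$-cycle then lies in $N$ as well.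

So $N$ contains every $3$-cycle, and $N=G$. With Proposition 6, $G$ is infinite and simple. $\square$

The guess is refuted: $\tau_{1(2),2(4)}$, $\tau_{0(2),1(4)}$, $\tau_{1(4),2(4)}$ generate an infinite simple group.

## 9. Identification with Thompson's group $V$

**Definition (Thompson's group $V$).** A complete prefix code is a finite set of words such that every infinite sequence in $\{0,1\}^\omega$ has exactly one of them as a prefix. Thompson's group $V$ consists of the homeomorphisms $g$ of $\{0,1\}^\omega$ for which there are complete prefix codes $A=\{\alpha_i\}$ and $B=\{\beta_i\}$ of equal size with $g(\alpha_ix)=\beta_ix$ for all $i$ and $x$.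

For example $A=\{0,10,11\}$, $B=\{00,01,1\}$ give the element $0x\mapsto00x$, $10x\mapsto01x$, $11x\mapsto1x$. For incomparable $\alpha,\beta$, the swap $\alpha x\leftrightarrow\beta x$ is also in $V$: extend $\{\alpha,\beta\}$ to a complete prefix code and exchange these two words. We write it $(\alpha\ \beta)$ again.

**Step 1. Codes as trees.** This step gives a picture in which codes can be changed by swaps. A complete prefix code $A$ is the set of leaves of a finite binary tree whose interior vertices are the proper prefixes of words of $A$. Each interior vertex $u$ has both children: a sequence beginning with $uy$, $y\in\{0,1\}$, has a prefix in $A$, and this is not a prefix of $u$, because the words of $A$ are pairwise incomparable. There are $|A|-1$ interior vertices.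

Suppose $a0,a1\in A$, and let $e\in A$ be another word. Then $e$ is incomparable with $a$, since otherwise it would be comparable with $a0$ or $a1$. The swap $(a\ e)$ sends $a0\mapsto e0$, $a1\mapsto e1$, $e\mapsto a$, and it fixes the other words of $A$, which are incomparable with both $a$ and $e$. So it carries $A$ onto the complete prefix code
$$A'=(A\setminus\{a0,a1,e\})\cup\{e0,e1,a\}.$$
The pair of edges below $a$, called a caret, has moved to $e$. For instance $(0\ \ 1)$ carries $\{00,01,1\}$ to $\{10,11,0\}$.

**Step 2. Every code can be carried to the right comb.** The right comb with $N$ leaves is the tree whose interior vertices are $1^j$ for $0\le j\le N-2$. The interior vertices of any tree are closed under prefixes, so a tree is a right comb as soon as all its interior vertices lie on the spine $\{1^j\}$. If the tree of $A$ is not a right comb, take an interior vertex off the spine and a deepest interior vertex $a$ among it and its descendants. Both children of $a$ are leaves, and $a$ is off the spine, since descendants of off-spine vertices are off the spine. Let $1^k\in A$ be the leaf on the spine. It is neither $a0$ nor $a1$. Moving the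 caret of $a$ to $1^k$ keeps the number of interior vertices and increases by one the number of those on the spine. So after finitely many swaps the tree is the right comb with $|A|$ leaves.

**Step 3. $V$ is generated by swaps.** If $A$ and $B$ are complete prefix codes of equal size, Step 2 applied to both gives a product $\pi$ of swaps that sends the words of $A$ bijectively to the words of $B$. Let $g\in V$ with $g(\alpha_ix)=\beta_ix$ as in the definition. Then $g\pi^{-1}$ sends words of $B$ to words of $A$ and on to words of $B$, so it permutes the words of $B$. It is therefore a product of swaps $(\beta_i\ \beta_j)$. Hence $g$ is a product of swaps.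

**Step 4. Restriction to $\mathbb Z$.** Now we compare with $G$. Identify $\{0,1\}^\omega$ with the $2$-adic integers $\mathbb Z_2$ by binary digits, least significant first. A word $w$ followed by the digits of $x\in\mathbb Z_2$ represents $r_w+2^{|w|}x$. If this number is an integer, then $x$ is an integer, because $\mathbb Z\cap2^k\mathbb Z_2=2^k\mathbb Z$. So $\mathbb Z\subset\mathbb Z_2$ is invariant under every swap, and on $\mathbb Z$ the swap is $\alpha\cdot t\leftrightarrow\beta\cdot t$, the corresponding class transposition. By Step 3, $\mathbb Z$ is invariant under $V$, and restriction is a homomorphism $V\to\mathrm{Sym}(\mathbb Z)$. It is injective, because elements of $V$ are continuous and $\mathbb Z$ is dense in $\mathbb Z_2$. Its image is generated by all class transpositions with both moduli powers of $2$, so it is $G$ by part 1. Hence $G\cong V$, which is part 3. $\square$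

## 10. A copy inside every residue class

It remains to prove part 5. Let $0\le r<m$ and let $\varphi:\mathbb Z\to r(m)$ be the bijection $\varphi(n)=r+mn$. Assign to $\pi\in\mathrm{Sym}(\mathbb Z)$ the permutation that is $\varphi\pi\varphi^{-1}$ on $r(m)$ and the identity elsewhere. This is an injective homomorphism $\mathrm{Sym}(\mathbb Z)\to\mathrm{Sym}(\mathbb Z)$.

It takes class transpositions to class transpositions. Indeed $\varphi(r_i+tm_i)=(r+mr_i)+t\,mm_i$, so $\tau_{r_1(m_1),r_2(m_2)}$ goes to $\tau_{r+mr_1(mm_1),\,r+mr_2(mm_2)}$. The residues are in range, since $0\le r+mr_i\le r+m(m_i-1)<mm_i$. The images of $\lambda,\mu,\nu$ are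
$$\tau_{r+m(2m),\,r+2m(4m)},\qquad\tau_{r(2m),\,r+m(4m)},\qquad\tau_{r+m(4m),\,r+2m(4m)}.$$
They fix every integer outside $r(m)$ and generate a group isomorphic to $G\cong V$, which is infinite and simple. For $r=0$, $m=2$ the first two are $\tau_{2(4),4(8)}$ and $\tau_{0(4),2(8)}$, the pair from the last test in Section 1. There the third generator was $\tau_{1(4),3(4)}$, and the group was a direct product. With $\tau_{2(8),4(8)}$ in its place, the group is infinite and simple. $\square$
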